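
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A universally Baire forcing that is proper exactly when the continuum hypothesis fails}


\begin{abstract}
If there is a proper class of measurable Woodin cardinals and CH holds, then every proper universally Baire forcing on the reals remains proper in all set generic extensions. We show that CH cannot be removed from this theorem: under the same large cardinals its conclusion is equivalent to CH. The reason is a single forcing $P$, defined in ZFC by provably $\Delta^1_2$ formulas, which is proper if CH fails and collapses $\aleph_1$ if CH holds. It is a forcing on the reals that densely embeds into a three-step iteration: add a Cohen real $c$; add over $V[c]$, with countable conditions, a surjection $H$ of $\omega_1$ onto the ground model reals; then specialize a tree $S_H$ of countable ground model sequences which has an uncountable chain exactly if CH holds in the ground model.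
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Throughout, $\mathbb R=\omega^\omega$, $HC$ is the set of hereditarily countable sets, and (LC) is the hypothesis ``there is a proper class of measurable Woodin cardinals''. In a forcing, $q\le p$ means that $q$ is the stronger condition.

\subsection*{Proper forcing and universally Baire sets}

Let $P$ be a partial order and $M\prec H_\theta$ with $P\in M$. A condition $q\in P$ is \emph{$M$-generic} if for every dense $D\subseteq P$ with $D\in M$ the set $D\cap M$ is predense below $q$, that is, every $q'\le q$ is compatible with an element of $D\cap M$. The partial order $P$ is \emph{proper} (in Shelah's sense) if for all sufficiently large regular $\theta$ there is a closed unbounded set of countable $M\prec H_\theta$ with $P\in M$ such that every $p\in P\cap M$ has an $M$-generic extension $q\le p$. Proper forcings preserve $\aleph_1$. At the opposite extreme, $P$ \emph{collapses $\aleph_1$ below $p$} if $p\Vdash_P|\omega_1^V|=\aleph_0$. We use the same definitions for preorders.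

A set $A\subseteq\omega^\omega$ is \emph{universally Baire} if for every partial order $R$ there are trees $T,U$ on $\omega\times\kappa$, for some ordinal $\kappa$, such that $p[T]=A$, $p[U]=\omega^\omega\setminus A$, and $p[T]$, $p[U]$ are still complementary in every $R$-generic extension. In a set generic extension $V[G]$ the \emph{reinterpretation} $A^{V[G]}=p[T]^{V[G]}$ does not depend on the choice of such trees. Subsets of other Polish spaces, such as $\omega^\omega\times\omega^\omega$, are treated through Borel codings.

A \emph{universally Baire forcing on the reals} is a partial order $P$ whose underlying set is a universally Baire set of reals and whose ordering $\le_P$ and incompatibility relation $\perp_P$ are universally Baire sets of pairs of reals. In $V[G]$, $P^{V[G]}$ is the partial order given by the reinterpretations of these sets. The following two results are known.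
\begin{itemize}
\item[(A)] (LC + CH) A universally Baire forcing on the reals either is proper or collapses $\aleph_1$ below some condition.
\item[(B)] (LC + CH) If $P$ is a proper universally Baire forcing on the reals, then $P^{V[G]}$ is proper in $V[G]$ for every set generic extension $V[G]$.
\end{itemize}
Without CH, (A) can fail: under the additional assumption $\delta^1_2=\omega_2$, where $\delta^1_2$ is the supremum of the lengths of $\Delta^1_2$ prewellorderings of the reals, there is a universally Baire forcing on the reals which preserves $\aleph_1$ and is not proper. The problem treated here, posed in \cite{CTM}, is whether CH can be removed from (B). The answer is no.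

One might guess otherwise. Statement (B) says that a property of a definable object cannot be changed by forcing, and large cardinals support such statements; the failure of (A) quoted above is no threat, because it concerns a forcing that is not proper to begin with. On the other hand, properness of $P$ is not a statement about individual reals. It speaks about all dense subsets of $P$, which are sets of reals, and a statement about sets of reals can change its truth value even when no reals are added. The simplest such statement is CH itself: the $\sigma$-closed forcing $\mathrm{Col}(\omega_1,\mathbb R)$ of countable partial functions from $\omega_1$ to $\mathbb R$ adds no reals and makes CH true. So (B) without CH is refuted if properness of some definable $P$ can be made to \emph{mean} $\neg$CH. This is what happens.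

\begin{theorem}[ZFC]\label{thm:main}
There is an explicitly defined universally Baire forcing $P$ on the reals, with underlying set, order and incompatibility relation provably $\Delta^1_2$, such that in every set generic extension $V[G]$ (including $V$ itself) $P^{V[G]}$ is the poset given by the same definition in $V[G]$, and
\begin{itemize}
\item[\textup{(a)}] if $V[G]\models\neg\mathrm{CH}$, then $P^{V[G]}$ is proper in $V[G]$;
\item[\textup{(b)}] if $V[G]\models\mathrm{CH}$, then $P^{V[G]}$ collapses $\aleph_1$ below every condition; in particular it is not proper in $V[G]$.
\end{itemize}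
\end{theorem}

\begin{corollary}[ZFC]\label{cor:sharp}
Suppose that for every proper universally Baire forcing $P$ on the reals, $P^{V[G]}$ is proper in $V[G]$ whenever $G$ is generic for $\mathrm{Col}(\omega_1,\mathbb R)$. Then CH holds. Hence, under \textup{(LC)}, the conclusion of \textup{(B)} (for all $P$ and all $V[G]$) is equivalent to CH.
\end{corollary}

\begin{proof}
Suppose CH fails. Then the forcing $P$ of Theorem~\ref{thm:main} is proper by (a). Let $G$ be generic for $\mathrm{Col}(\omega_1,\mathbb R)$. This forcing is $\sigma$-closed, so it adds no reals and preserves $\omega_1$, and its generic function maps $\omega_1$ onto $\mathbb R$ by density. So $V[G]\models$ CH, and $P^{V[G]}$ is not proper in $V[G]$ by (b). This proves the first statement. For the second, the conclusion of (B) implies CH by the first statement, and CH implies it under (LC) by (B).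
\end{proof}

\begin{corollary}\label{cor:negative}
If ZFC + \textup{(LC)} is consistent, then so is ZFC + \textup{(LC)} + ``some proper universally Baire forcing $P$ on the reals has $P^{V[G]}$ non-proper in some set generic extension $V[G]$''.
\end{corollary}

\begin{proof}
Start with a model of ZFC + (LC) and add $\aleph_2$ Cohen reals. In the extension CH fails, and (LC) still holds, because small forcing preserves measurable and Woodin cardinals (Lemma~\ref{lem:small} below). Now apply the first statement of Corollary~\ref{cor:sharp}, in contrapositive form, in the extension.
\end{proof}

\begin{remark}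
In the proof of Corollary~\ref{cor:sharp} even the poset does not change. Every member of $HC$ is coded by a real, so $HC^{V[G]}=HC^V$ when $V[G]$ has no new reals, and our $P$ will be defined by formulas evaluated in $HC$. Thus, if CH fails in $V$ and $G$ is generic for $\mathrm{Col}(\omega_1,\mathbb R)$, then $P^{V[G]}$ and $P$ are the same set with the same order. This poset is proper in $V$ and collapses $\aleph_1$ when forced with over $V[G]$.
\end{remark}

Large cardinals enter only in Corollary~\ref{cor:negative} and in the use of (B). Sections~\ref{sec:idea}--\ref{sec:reals} prove Theorem~\ref{thm:main} in ZFC; Section~\ref{sec:small} proves Lemma~\ref{lem:small}.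

\section{Trees of attempted enumerations}\label{sec:idea}

\subsection*{How a forcing can notice CH}

A witness to CH is a surjection $F:\omega_1\to\mathbb R$. It is not a real, but its proper initial segments are coded by reals. So let $T=\mathbb R^{<\omega_1}$ be the tree of all functions $t:\beta\to\mathbb R$ with $\beta<\omega_1$, ordered by inclusion. CH says that $T$ has an uncountable chain whose union is onto $\mathbb R$.

There is a standard forcing which reacts to uncountable chains. For a partial order $S$ let $\mathrm{Spec}(S)$ be the set of finite partial functions $r:S\to\omega$ such that $r(t)\ne r(t')$ for distinct comparable $t,t'\in\mathrm{dom}\,r$, ordered by reverse inclusion. Part (a) of the next lemma is due to Baumgartner, Malitz and Reinhardt.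

\begin{lemma}\label{lem:spec}
Let $S$ be a partial order in which the predecessors of every node form a countable chain.
\begin{itemize}
\item[\textup{(a)}] If $S$ has no uncountable chain, then $\mathrm{Spec}(S)$ is c.c.c.
\item[\textup{(b)}] If $S$ has an uncountable chain, then $\mathrm{Spec}(S)$ collapses $\aleph_1$ below every condition.
\end{itemize}
\end{lemma}

\begin{proof}
(b) Any $t\in S$ can be added to the domain of a finite condition with a value not used before. Hence the generic yields a total function $f:S\to\omega$ that is injective on chains. If $B$ is an uncountable chain, then $f\restriction B$ is an injection of $B$ into $\omega$, so the old $\omega_1$ has become countable.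

(a) Suppose $\{r_\alpha:\alpha<\omega_1\}$ is an antichain of distinct conditions. By the $\Delta$-system lemma, and since there are only countably many functions from a finite root into $\omega$, we may assume that the domains form a $\Delta$-system, that the $r_\alpha$ agree on the root, and that the sets $\{s^1_\alpha,\dots,s^n_\alpha\}$ which remain when the root is removed from the domains have the same size $n$. These sets are pairwise disjoint, and $n\ge1$ as the $r_\alpha$ are distinct.

Let $\alpha\ne\beta$. Then $r_\alpha\cup r_\beta$ is a finite function but not a condition, so it has equal values at two distinct comparable nodes. These do not both lie in $\mathrm{dom}\,r_\alpha$, nor both in $\mathrm{dom}\,r_\beta$. Hence there are $i,j$ with $s^i_\alpha,s^j_\beta$ comparable. Let $U$ be a uniform ultrafilter on $\omega_1$. For each $\alpha$ the set $\omega_1\setminus\{\alpha\}\in U$ is covered by the finitely many sets $\{\beta:s^i_\alpha,s^j_\beta\text{ comparable}\}$, $1\le i,j\le n$, so there are $i_\alpha,j_\alpha$ for which this set is in $U$. Fix $i,j$ and an uncountable $A$ such that $(i_\alpha,j_\alpha)=(i,j)$ for $\alpha\in A$.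

Let $\alpha,\alpha'\in A$. The set of $\beta$ such that $s^j_\beta$ is comparable to both $s^i_\alpha$ and $s^i_{\alpha'}$ is in $U$, hence uncountable. The nodes $s^j_\beta$ are distinct and only countably many nodes are at or below $s^i_\alpha$ or $s^i_{\alpha'}$, so some $s^j_\beta$ lies above both. The predecessors of $s^j_\beta$ form a chain, so $s^i_\alpha,s^i_{\alpha'}$ are comparable. Thus $\{s^i_\alpha:\alpha\in A\}$ is an uncountable chain, a contradiction.
\end{proof}

\subsection*{Thinning out the tree}

The forcing $\mathrm{Spec}(T)$ is useless as it stands: $T$ always has uncountable chains, for instance that of all constant sequences with a fixed value, so $\mathrm{Spec}(T)$ always collapses $\aleph_1$. We must keep only chains which exhaust $\mathbb R$. Suppose we have a surjection $h$ of $\omega_1$ onto $\mathbb R$, and put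
\[
S_h=\{t\in T:\ h[\mathrm{dom}\,t]\subseteq\mathrm{ran}\,t\}.
\]
If $B\subseteq S_h$ is an uncountable chain and $F=\bigcup B$, then $\mathrm{ran}\,F\supseteq\bigcup_{t\in B}h[\mathrm{dom}\,t]=h[\omega_1]=\mathbb R$: the guide $h$ forces uncountable chains to be full enumerations of the reals.

If CH fails there is no such $h$ in $V$, and we have to force one, while $T$ and $\mathbb R$ are still computed in $V$. Here is the main difficulty. The obvious forcing is $\mathrm{Col}(\omega_1,\mathbb R)$. But its generic function $H:\omega_1\to\mathbb R$ satisfies $H\restriction\beta\in V$ and $H[\beta]=\mathrm{ran}(H\restriction\beta)$ for all $\beta<\omega_1$, so $\{H\restriction\beta:\beta<\omega_1\}$ is an uncountable chain in $S_H$. The guide has itself become an exhaustive chain, and specialization collapses $\aleph_1$ whether or not CH held in $V$. What we need is an extension that preserves $\omega_1$ and contains a guide but contains no new $F:\omega_1\to\mathbb R^V$ all of whose proper initial segments lie in $V$. Then the union of an uncountable chain in $S_h$ must lie in $V$, where it witnesses CH. It turns out to be enough to add a Cohen real first and then to force with all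 countable sequences of old reals that exist in the new model.

\section{The iteration}\label{sec:iteration}

\subsection*{Definition}

Let $\mathbb C=2^{<\omega}$ be Cohen forcing, with $p'\le p$ iff $p'\supseteq p$; the length of $p$ is denoted by $|p|$. We identify a generic filter with the real $c\in2^\omega$ that is its union. A two-step iteration $A*\dot B$ consists of pairs $(a,\dot b)$ with $a\Vdash\dot b\in\dot B$ (the names taken from a suitably large set), and $(a',\dot b')\le(a,\dot b)$ iff $a'\le a$ and $a'\Vdash\dot b'\le\dot b$. Let $c$ be $\mathbb C$-generic over $V$. In $V[c]$ let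
\[
Q=\{q: q\text{ is a function from some }\alpha<\omega_1\text{ into }\mathbb R^V\},
\]
ordered by reverse inclusion. All such $q\in V[c]$ are allowed, so $Q$ is $\sigma$-closed in $V[c]$: the union of a decreasing $\omega$-sequence is a condition. Let $H$ be the $Q$-generic function. By density $H:\omega_1\to\mathbb R^V$ is total and onto. As $\mathbb C$ is c.c.c.\ and $Q$ is $\sigma$-closed, $\omega_1$ is the same in $V$, $V[c]$ and $V[c][H]$. Let $T=(\mathbb R^{<\omega_1})^V$ and, in $V[c][H]$, as in Section~\ref{sec:idea},
\[
S_H=\{t\in T:\ H[\mathrm{dom}\,t]\subseteq\mathrm{ran}\,t\},
\]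
ordered by inclusion. The predecessors of $t\in S_H$ are among the $t\restriction\beta$, $\beta<\mathrm{dom}\,t$, so they form a countable chain. Finally let
\[
\mathbb I=\mathbb C*\dot Q*\mathrm{Spec}(S_{\dot H}).
\]

\begin{example}\label{ex:baby}
The Cohen real repairs the defect found in Section~\ref{sec:idea}. Let $q\in Q$ have length $\alpha$, and extend it to length $\alpha+\omega$ by letting $q^*(\alpha+n)$ be the constant sequence with value $c(n)$. This $q^*$ is in $Q$ because all conditions in $V[c]$ are allowed. If $q^*\subseteq H$, then $H\restriction(\alpha+\omega)\notin V$, since $c$ can be read off from it. By density, the proper initial segments of $H$ do not all lie in $V$.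
\end{example}

\subsection*{No new branches}

We now show that every new $F$ with domain $\omega_1$ meets the same fate: some proper initial segment of it is not in $V$. For $F\in V[c]$ the countability of $\mathbb C$ suffices. If all $F\restriction\alpha$ are in $V$, choose for each $\alpha<\omega_1$ a condition $p_\alpha$ in the generic filter and $g_\alpha\in V$ with $p_\alpha\Vdash\dot F\restriction\alpha=\check g_\alpha$. A single $p$ equals $p_\alpha$ for uncountably many $\alpha$, and $F$ is the union of all $g\in V$ with $p\Vdash\check g\subseteq\dot F$, so $F\in V$.

For $F\in V[c][H]$ we instead imitate Example~\ref{ex:baby}: we find a condition $q\in Q$ which writes $c$ into a countable initial segment of $F$. In the example we chose the positions where $c$ was written. Now $\dot F$ is an arbitrary name, and we can use only that it is undecided. To read off $c$ we need, below each condition already reached, a \emph{maximal} antichain of Cohen conditions whose members are paired with pairwise different values of $\dot F\restriction\gamma$ for one fixed $\gamma$. Deciding $\dot F\restriction\gamma$ may require extending the Cohen condition, so we cannot expect these antichains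 to be finite, and two possible values of $\dot F\restriction\gamma$ are not enough. The Claim below provides infinitely many.

\begin{lemma}\label{lem:branch}
If $F\in V[c][H]$ is a function with domain $\omega_1$ and $F\restriction\alpha\in V$ for all $\alpha<\omega_1$, then $F\in V$.
\end{lemma}

\begin{proof}
Otherwise there are a name $\dot F$ and a condition $d_0=(p_0,\dot q_0)\in\mathbb C*\dot Q$ forcing that $\dot F$ is a function on $\omega_1$, that all $\dot F\restriction\alpha$ are in $V$, and that $\dot F\notin V$. Work in $V$. For $d\le d_0$ and $\alpha<\omega_1$ let $T_d(\alpha)$ be the set of functions $g$ with domain $\alpha$ such that some $d'\le d$ forces $\check g\subseteq\dot F$. It is nonempty, because $d$ forces $\dot F\restriction\alpha\in V$. If $\alpha<\beta$, then restriction maps $T_d(\beta)$ onto $T_d(\alpha)$: it clearly maps into $T_d(\alpha)$, and if $d'\le d$ forces $\check g\subseteq\dot F$, where $g$ has domain $\alpha$, then some $d''\le d'$ decides $\dot F\restriction\beta$, and the decided value extends $g$.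

\emph{Claim.} For each $d\le d_0$ there is $\gamma_d<\omega_1$ such that $T_d(\alpha)$ is infinite whenever $\gamma_d\le\alpha<\omega_1$.

If not, $T_d(\alpha)$ is finite for unboundedly many $\alpha<\omega_1$, hence for all $\alpha<\omega_1$ since restriction is onto. The sizes $|T_d(\alpha)|\in\omega$ are nondecreasing in $\alpha$. They are bounded: if $|T_d(\alpha_n)|\ge n$ for each $n$, then $T_d(\sup_n\alpha_n)$ would be infinite, although $\sup_n\alpha_n<\omega_1$. So they are constant from some $\gamma<\omega_1$ on, and for $\gamma\le\beta<\omega_1$ the restriction map $T_d(\beta)\to T_d(\gamma)$ is a bijection. Choose $g\in T_d(\gamma)$ and $d'\le d$ with $d'\Vdash\check g\subseteq\dot F$. For every $\beta\in[\gamma,\omega_1)$, any value of $\dot F\restriction\beta$ decided by a condition below $d'$ is in $T_d(\beta)$ and extends $g$, so it is the unique extension of $g$ in $T_d(\beta)$. Thus $d'$ forces $\dot F$ to be the union of these unique extensions, a function in $V$. This contradicts the choice of $d_0$ and proves the Claim.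

\emph{Construction.} We build, in $V$, a tree $\Sigma\subseteq\omega^{<\omega}$ and, for $s\in\Sigma$, conditions $d_s=(p_s,\dot q_s)\le d_0$ and functions $g_s$ whose domains are countable ordinals, with $d_s\Vdash\check g_s\subseteq\dot F$. Start with $d_\emptyset=d_0$, $g_\emptyset=\emptyset$. Given $s\in\Sigma$, note that $(v,\dot q_s)\le d_s$ is a condition for each $v\le p_s$. Since $\mathbb C$ is countable, we can choose $\gamma<\omega_1$ with $\gamma\ge\mathrm{dom}\,g_s$ and $\gamma\ge\gamma_{(v,\dot q_s)}$ for all $v\le p_s$. Enumerate $\{v\in\mathbb C:v\le p_s\}$ as $\langle v_k:k<\omega\rangle$. At step $k$: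
\begin{itemize}
\item If $v_k$ is compatible with some $p_{s^\frown j}$ already chosen, $j<k$, let $s^\frown k\notin\Sigma$.
\item Otherwise put $s^\frown k$ into $\Sigma$. Choose $g_{s^\frown k}\in T_{(v_k,\dot q_s)}(\gamma)$ different from the finitely many $g_{s^\frown j}$ already chosen; this is possible as the set is infinite. Then choose $d_{s^\frown k}=(p_{s^\frown k},\dot q_{s^\frown k})\le(v_k,\dot q_s)$ which forces $\check g_{s^\frown k}\subseteq\dot F$, with $|p_{s^\frown k}|>|p_s|$.
\end{itemize}
The conditions $p_{s^\frown k}$, $s^\frown k\in\Sigma$, form a maximal antichain below $p_s$: each new one is below a $v_k$ incompatible with the earlier ones, and every $v_k$ is compatible with one of them. The functions $g_{s^\frown k}$ are pairwise distinct with the same domain $\gamma$, so no function includes two of them. Also $d_{s^\frown k}\le d_s$.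

\emph{Reading off the Cohen real.} Let $c$ be $\mathbb C$-generic over $V$ with $p_0\subset c$. By the maximality of the antichains there is in $V[c]$ a unique branch $x$ of $\Sigma$ with $p_{x\restriction n}\subset c$ for all $n$. The conditions $\dot q_{x\restriction n}[c]$ decrease in $Q$. As $Q$ is $\sigma$-closed in $V[c]$, where $x$ lives, their union $q$ is in $Q$. Let $H$ be $Q$-generic over $V[c]$ with $q\subseteq H$, and let $F$ be the realization of $\dot F$. All $d_{x\restriction n}$ are in the generic filter, so $g_{x\restriction n}\subseteq F$ for all $n$. Let $\delta=\sup_n\mathrm{dom}\,g_{x\restriction n}<\omega_1$. By the choice of $d_0$, $F\restriction\delta\in V$. But in $V$ we can compute $x$ recursively from $F\restriction\delta$ and $\langle g_s:s\in\Sigma\rangle$: $x(n)$ is the unique $k$ with $(x\restriction n)^\frown k\in\Sigma$ and $g_{(x\restriction n)^\frown k}\subseteq F\restriction\delta$. So $x\in V$, and $c=\bigcup_np_{x\restriction n}\in V$, a contradiction.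
\end{proof}

\subsection*{The iteration and CH}

\begin{lemma}\label{lem:chain}
In $V[c][H]$ the tree $S_H$ has an uncountable chain if and only if $V\models\mathrm{CH}$.
\end{lemma}

\begin{proof}
Let $B\subseteq S_H$ be an uncountable chain. Distinct elements of $B$ have distinct domains, so these domains are unbounded in $\omega_1$, and $F=\bigcup B$ is a function with domain $\omega_1$. Each $F\restriction\alpha$, $\alpha<\omega_1$, is a restriction of some $t\in B\subseteq V$, so it is in $V$. By Lemma~\ref{lem:branch}, $F\in V$. Now
\[
\mathbb R^V=H[\omega_1]=\bigcup_{t\in B}H[\mathrm{dom}\,t]\subseteq\mathrm{ran}\,F,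
\]
so $V\models|\mathbb R|\le\aleph_1$.

Conversely, let $e\in V$ map $\omega_1$ onto $\mathbb R^V$. In $V[c][H]$ let $h(\xi)=\min\{\eta:e(\eta)=H(\xi)\}$ for $\xi<\omega_1$. The set $E=\{\beta<\omega_1:h[\beta]\subseteq\beta\}$ is closed unbounded. For $\beta\in E$ we have $e\restriction\beta\in T$ and $H[\beta]\subseteq e[\beta]=\mathrm{ran}(e\restriction\beta)$, so $e\restriction\beta\in S_H$. Thus $\{e\restriction\beta:\beta\in E\}$ is an uncountable chain in $S_H$.
\end{proof}

\begin{proposition}\label{prop:I}
\textup{(a)} If CH fails, then $\mathbb I$ is proper. \textup{(b)} If CH holds, then $\mathbb I$ collapses $\aleph_1$ below every condition.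
\end{proposition}

\begin{proof}
(a) $\mathbb C$ is c.c.c., $Q$ is $\sigma$-closed in $V[c]$, and $\mathrm{Spec}(S_H)$ is c.c.c.\ in $V[c][H]$ by Lemmas~\ref{lem:chain} and~\ref{lem:spec}(a). Forcings that are c.c.c.\ or $\sigma$-closed are proper, and a two-step iteration of proper forcings is proper (Shelah).

(b) By Lemma~\ref{lem:chain}, $S_H$ has an uncountable chain in $V[c][H]$, where $\omega_1$ is still $\omega_1^V$. Apply Lemma~\ref{lem:spec}(b).
\end{proof}

\section{Hereditarily countable conditions}\label{sec:HC}

The forcing $\mathbb I$ does what we want, but its conditions are names and not reals. Two features give a dense set of hereditarily countable conditions. Since $\mathbb C$ is countable, a $\mathbb C$-name for a countable sequence of ground model reals can be given by countably many maximal antichains with reals attached to their members. And since $S_H\subseteq V$, the finite conditions of $\mathrm{Spec}(S_H)$ are elements of $V$, which can be decided. Moreover, whether $t\in S_H$ depends only on $H\restriction\mathrm{dom}\,t$, so it is settled by a name for a long enough countable initial segment of $H$.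

Let $\mathcal N$ be the set of sequences $N=\langle N_\xi:\xi<\alpha\rangle$ with $\alpha=\mathrm{lh}(N)<\omega_1$, where each $N_\xi$ is a function from a maximal antichain $A^N_\xi$ of $\mathbb C$ into $\mathbb R$. For a Cohen generic $c$ let $N[c](\xi)=N_\xi(u)$ for the unique $u\in A^N_\xi$ with $u\subset c$. So $N[c]\in Q$. For $p\in\mathbb C$ and a set $X$ we use the following abbreviations.
\begin{itemize}
\item $p\Vdash N_\xi=N'_\xi$: for all $u\in A^N_\xi$ and $u'\in A^{N'}_\xi$, if $p,u,u'$ are pairwise comparable then $N_\xi(u)=N'_\xi(u')$.
\item $p\Vdash N_\xi\in X$: $N_\xi(u)\in X$ for all $u\in A^N_\xi$ comparable with $p$.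
\end{itemize}
These express exactly that $p$ forces $N[\dot c](\xi)=N'[\dot c](\xi)$, respectively $N[\dot c](\xi)\in\check X$. Indeed, if $p,u,u'$ are initial segments of a generic $c$, they are pairwise comparable; and pairwise comparable elements of $2^{<\omega}$ have a common extension, hence are initial segments of some generic.

Let $\mathfrak P$ be the set of triples $(p,N,r)$ such that
\begin{itemize}
\item $p\in\mathbb C$ and $N\in\mathcal N$;
\item $r$ is a finite partial function from $\mathbb R^{<\omega_1}$ to $\omega$ taking distinct values at distinct comparable elements;
\item for each $t\in\mathrm{dom}\,r$: $\mathrm{dom}\,t\le\mathrm{lh}(N)$, and $p\Vdash N_\xi\in\mathrm{ran}\,t$ for all $\xi<\mathrm{dom}\,t$.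
\end{itemize}
Let $(p',N',r')\le(p,N,r)$ iff $p'\supseteq p$, $\mathrm{lh}(N')\ge\mathrm{lh}(N)$, $p'\Vdash N'_\xi=N_\xi$ for all $\xi<\mathrm{lh}(N)$, and $r'\supseteq r$. This is a preorder.

\begin{lemma}\label{lem:dense}
The map $(p,N,r)\mapsto(p,N[\dot c],\check r)$ from $\mathfrak P$ into $\mathbb I$ preserves and reflects the order and has dense range. Consequently it preserves incompatibility.
\end{lemma}

\begin{proof}
\emph{The map is into $\mathbb I$.} Let $(p,N,r)\in\mathfrak P$. Then $(p,N[\dot c])$ forces $\dot H\restriction\mathrm{lh}(N)=N[\dot c]$, hence $\dot H(\xi)\in\mathrm{ran}\,t$ for $t\in\mathrm{dom}\,r$ and $\xi<\mathrm{dom}\,t$. So it forces $\mathrm{dom}\,\check r\subseteq S_{\dot H}$ and $\check r\in\mathrm{Spec}(S_{\dot H})$.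

\emph{Order.} In $\mathbb I$, $(p',N'[\dot c],\check r')\le(p,N[\dot c],\check r)$ means that $p'\supseteq p$, that $p'$ forces $N'[\dot c]\supseteq N[\dot c]$, and that $(p',N'[\dot c])$ forces $\check r'\supseteq\check r$. The second clause says that $\mathrm{lh}(N')\ge\mathrm{lh}(N)$ and $p'\Vdash N'_\xi=N_\xi$ for $\xi<\mathrm{lh}(N)$; the third says $r'\supseteq r$. This is the order of $\mathfrak P$.

\emph{Density.} Let $(p,\dot q,\dot r)\in\mathbb I$. Since $\dot r$ is forced to be a finite set of elements of $V$, hence an element of $V$, we can extend $(p,\dot q)$ to decide $\dot r=\check r$. Then extend $\dot q$ to have length at least $\mathrm{dom}\,t$ for all $t\in\mathrm{dom}\,r$, and extend $p$ to decide $\mathrm{dom}\,\dot q=\alpha$. Call the result $(p,\dot q,\check r)$ again. For $\xi<\alpha$ the conditions that either are incompatible with $p$ or extend $p$ and decide $\dot q(\xi)\in\mathbb R^V$ are dense in $\mathbb C$. Let $A_\xi$ be a maximal antichain of such conditions, and let $N_\xi(u)$ be the decided value, or a fixed real if $u\perp p$. Then $N\in\mathcal N$, $\mathrm{lh}(N)=\alpha$, and $p\Vdash N[\dot c]=\dot q$.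

Let $t\in\mathrm{dom}\,r$ and $\xi<\mathrm{dom}\,t$. As $(p,N[\dot c])$ forces $\check r\in\mathrm{Spec}(S_{\dot H})$, it forces $N[\dot c](\xi)=\dot H(\xi)\in\mathrm{ran}\,t$. Hence $p\Vdash N_\xi\in\mathrm{ran}\,t$: otherwise some $p'\le p$ forces $N[\dot c](\xi)\notin\mathrm{ran}\,t$, and $(p',N[\dot c])$ gives a contradiction. So $(p,N,r)\in\mathfrak P$, and its image is below the given condition.

\emph{Incompatibility.} If the images of $d,d'$ are compatible, then by density the image of some $d''\in\mathfrak P$ is below both, and $d''\le d,d'$ by reflection.
\end{proof}

For the coding in the next section the incompatibility relation must also be simple. A priori, ``there is no common lower bound'' quantifies over all of $\mathfrak P$. The next lemma replaces the search for a lower bound by a search through $2^{<\omega}$.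

\begin{lemma}\label{lem:compat}
Let $d=(p,N,r)$ and $d'=(p',N',r')$ be in $\mathfrak P$ with $\alpha=\mathrm{lh}(N)\le\mathrm{lh}(N')$. Then $d,d'$ are compatible in $\mathfrak P$ iff $r\cup r'$ is a function taking distinct values at distinct comparable elements, and there is $p''\in\mathbb C$, $p''\supseteq p\cup p'$, with $p''\Vdash N_\xi=N'_\xi$ for all $\xi<\alpha$.
\end{lemma}

\begin{proof}
If $(p'',N'',r'')$ is a common lower bound, then $r\cup r'\subseteq r''$, $p''\supseteq p\cup p'$, and for $\xi<\alpha$ both $p''\Vdash N''_\xi=N_\xi$ and $p''\Vdash N''_\xi=N'_\xi$, so $p''\Vdash N_\xi=N'_\xi$.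

Conversely, given $p''$, consider $(p'',N',r\cup r')$. For $t\in\mathrm{dom}\,r$ we have $\mathrm{dom}\,t\le\alpha\le\mathrm{lh}(N')$, and for $\xi<\mathrm{dom}\,t$ both $p''\Vdash N'_\xi=N_\xi$ and $p''\Vdash N_\xi\in\mathrm{ran}\,t$, hence $p''\Vdash N'_\xi\in\mathrm{ran}\,t$. For $t\in\mathrm{dom}\,r'$ the requirements hold because $d'\in\mathfrak P$ and $p''\supseteq p'$. So the triple is in $\mathfrak P$, and it is below both $d$ and $d'$.
\end{proof}

A relation on $HC$ is \emph{$\Delta_1$ over $HC$} if it and its complement are definable over $(HC,\in)$ by $\Sigma_1$ formulas without parameters.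

\begin{lemma}\label{lem:delta}
$\mathfrak P\subseteq HC$, and $\mathfrak P$, $\le_{\mathfrak P}$, $\perp_{\mathfrak P}$ are $\Delta_1$ over $HC$, by formulas which are the same in all models of ZFC.
\end{lemma}

\begin{proof}
The inclusion is clear. The sets $\omega$ and $2^{<\omega}$ are $\Delta_1$-definable elements of $HC$, and the function $x\mapsto\mathrm{trcl}(x)$ on $HC$ is $\Delta_1$-definable. So a condition all of whose quantifiers range over $\omega$, over $2^{<\omega}$ and over the transitive closures of its arguments is $\Delta_1$. The following conditions are of this kind: ``$N\in\mathcal N$'' (the domain is an ordinal, which is automatically countable in $HC$; the domain of each $N_\xi$ consists of pairwise incomparable elements of $2^{<\omega}$, and each element of $2^{<\omega}$ is comparable to one of them; the values are functions from $\omega$ to $\omega$); ``$t\in\mathbb R^{<\omega_1}$''; the abbreviations $p\Vdash N_\xi=N'_\xi$ and $p\Vdash N_\xi\in\mathrm{ran}\,t$; the requirement on values at comparable elements; and, by Lemma~\ref{lem:compat}, compatibility of two given members of $\mathfrak P$, where $p''$ ranges over $2^{<\omega}$. One condition remains, the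 finiteness of $r$. It is $\Delta_1$ over $HC$: $r$ is finite iff there is a bijection of $r$ with some $n\in\omega$, and infinite iff there is an injection of $\omega$ into $r$.
\end{proof}

\section{Conditions as reals}\label{sec:reals}

\subsection*{Definition of $P$}

Fix a recursive bijection $(m,n)\mapsto\langle m,n\rangle$ of $\omega\times\omega$ with $\omega$. For $z\in\omega^\omega$ let $m\,E_z\,n$ iff $z(\langle m,n\rangle)=0$. Call $z$ a \emph{code} if $E_z$ is well-founded. In that case let $\pi_z(n)=\{\pi_z(m):m\,E_z\,n\}$ and $\pi(z)=\pi_z(0)$. Every $x\in HC$ is $\pi(z)$ for some code $z$: take a surjection $g:\omega\to\mathrm{trcl}(\{x\})$ with $g(0)=x$, and let $m\,E_z\,n$ iff $g(m)\in g(n)$. Then $\pi_z=g$ by induction along $E_z$, because $\mathrm{trcl}(\{x\})$ is transitive and $g$ is onto.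

For $z\in\omega^\omega$ let $z'(n)=z(n+1)$. Define
\[
P=\{z\in\omega^\omega: z'\text{ is a code and }\pi(z')\in\mathfrak P\},
\]
and for $z,w\in P$
\[
z\le_Pw\iff z=w\ \text{ or }\ \bigl(z(0)>w(0)\text{ and }\pi(z')\le_{\mathfrak P}\pi(w')\bigr).
\]
Reflexivity and transitivity are clear. The order $\mathfrak P$ is only a preorder and its elements have many codes; the coordinate $z(0)$ serves to make $\le_P$ antisymmetric, since $z(0)>w(0)$ and $w(0)>z(0)$ cannot both hold. Moreover, for $z,w\in P$,
\[
z\perp_Pw\iff\pi(z')\perp_{\mathfrak P}\pi(w').
\]
Indeed, if $d$ is below both $\pi(z')$ and $\pi(w')$, choose $u$ with $\pi(u')=d$ and $u(0)>z(0),w(0)$; then $u\le_Pz,w$. And $u\le_Pz,w$ implies that $\pi(u')$ is below both $\pi(z')$ and $\pi(w')$. So $z\mapsto\pi(z')$ is an order- and incompatibility-preserving map of $P$ onto $\mathfrak P$.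

A \emph{dense embedding} of preorders is a map which preserves order and incompatibility and has dense range. Composing $z\mapsto\pi(z')$ with the map of Lemma~\ref{lem:dense} we obtain a dense embedding of $P$ into $\mathbb I$. We verify that properness, with the definition from Section~\ref{sec:intro}, transfers.

\begin{lemma}\label{lem:transfer}
Let $e:A\to B$ be a dense embedding of preorders. Then $A$ is proper iff $B$ is proper, and $A$ forces $|\omega_1^V|=\aleph_0$ (below every condition) iff $B$ does.
\end{lemma}

\begin{proof}
The second statement holds because $A$ and $B$ have the same generic extensions. For the first, let $\theta$ be large and let $M\prec H_\theta$ be countable with $A,B,e\in M$; such $M$ form a closed unbounded set. Note that $a,a'\in A$ are compatible iff $e(a),e(a')$ are.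

(i) \emph{If $q\in A$ is $M$-generic, so is $e(q)$.} Let $D\in M$ be dense in $B$, and let $D'=\{a\in A:\exists d\in D\ e(a)\le d\}\in M$. This set is dense in $A$: given $a$, take $d\in D$ with $d\le e(a)$ and then $a'$ with $e(a')\le d$. As $e(a')\le e(a)$, $a$ and $a'$ are compatible, and any $a''\le a,a'$ is in $D'$. Now let $b\le e(q)$. Take $a$ with $e(a)\le b$. Then $a,q$ are compatible; let $a_1\le a,q$. Some $a_2\in D'\cap M$ is compatible with $a_1$, and by elementarity $e(a_2)\le d$ for some $d\in D\cap M$. So $e(a_1)\le b$ is compatible with $e(a_2)\le d$, and $b$ is compatible with $d$.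

(ii) \emph{If $b\in B$ is $M$-generic and $e(q)\le b$, then $q$ is $M$-generic.} Let $D\in M$ be dense in $A$. Then $e[D]\in M$ is dense in $B$: given $b_1\in B$, take $a$ with $e(a)\le b_1$ and $d\in D$ with $d\le a$. By elementarity $e[D]\cap M=e[D\cap M]$. If $a\le q$, then $e(a)\le b$ is compatible with some $e(d)$, $d\in D\cap M$, so $a$ is compatible with $d$.

Suppose $A$ is proper; we may take $M$ from the closed unbounded set witnessing this. Given $b\in B\cap M$, take $a\in A\cap M$ with $e(a)\le b$ and an $M$-generic $q\le a$. Then $e(q)\le b$ is $M$-generic by (i). Suppose $B$ is proper, and take $M$ accordingly. Given $a\in A\cap M$, take an $M$-generic $b\le e(a)$ and then $a'$ with $e(a')\le b$. Then $a',a$ are compatible, and any $q\le a',a$ is $M$-generic by (ii).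
\end{proof}

\subsection*{Universal Baireness}

\begin{lemma}[ZFC]\label{lem:uB}
$P,\le_P,\perp_P$ are provably $\Delta^1_2$. They are universally Baire, and their reinterpretations in any set generic extension $V[G]$ are the sets given by the same definitions in $V[G]$.
\end{lemma}

\begin{proof}
The statement ``$z$ is a code and $x=\pi(z)$'' is $\Sigma_1$ over $HC$: it says that there is a function $f$ on $\omega$ with $f(n)=\{f(m):m\,E_z\,n\}$ for all $n$ and $f(0)=x$. (Such an $f$ turns an $E_z$-descending sequence into an $\in$-descending one, so $E_z$ is well-founded, and then $f=\pi_z$.) The statement ``$z$ is not a code'' is also $\Sigma_1$ over $HC$: there is an infinite $E_z$-descending sequence. Hence, by Lemma~\ref{lem:delta}, both $P$ and its complement are $\Sigma_1$ over $HC$: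
\begin{align*}
z\in P&\iff\exists x\,(x=\pi(z')\wedge x\in\mathfrak P),\\
z\notin P&\iff z'\text{ is not a code, or }\exists x\,(x=\pi(z')\wedge x\notin\mathfrak P).
\end{align*}
Here $x=\pi(z')$ includes the statement that $z'$ is a code. The same holds for $\perp_P$: $z\perp_Pw$ says that there are $x=\pi(z')$ and $y=\pi(w')$ in $\mathfrak P$ with $x\perp_{\mathfrak P}y$, and its failure says that $z\notin P$, or $w\notin P$, or there are such $x,y\in\mathfrak P$ that are compatible. Likewise $z\le_Pw$ says that $z,w\in P$ and either $z=w$, or $z(0)>w(0)$ and there are such $x,y$ with $x\le_{\mathfrak P}y$. Its failure says that $z\notin P$, or $w\notin P$, or $z\ne w$ and either $z(0)\le w(0)$ or there are such $x,y\in\mathfrak P$ with $x\not\le_{\mathfrak P}y$.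

A set of reals is $\Sigma^1_2$ iff it is $\Sigma_1$-definable over $HC$ \cite[Lemma 25.25]{Jech}, uniformly in all models of ZFC. So for each $A$ among the three sets there are $\Sigma^1_2$ formulas $\varphi,\psi$ with $A=\{z:\varphi(z)\}$ and ZFC $\vdash\forall z\,(\varphi(z)\leftrightarrow\neg\psi(z))$. (Pairs of reals are identified with reals.)

Let $R$ be a partial order and $\kappa\ge\max(|R|^+,\omega_1)$ a cardinal. Then $\omega_1^{V[G]}\le\kappa$ for every $R$-generic $G$, because $\max(|R|^+,\omega_1)$ remains an uncountable cardinal. We recall the Shoenfield tree $T_\varphi$ with ordinals below $\kappa$. Write $\varphi(z)$ as $\exists y$ ($\tau_{z,y}$ is well-founded), where $\tau_{z,y}\subseteq\omega^{<\omega}$ is a tree and whether $s\in\tau_{z,y}$ depends, in a way fixed by $\varphi$, only on $z\restriction|s|$ and $y\restriction|s|$. Fix an enumeration $\langle s_i:i<\omega\rangle$ of $\omega^{<\omega}$ with $|s_i|\le i$. A node of $T_\varphi$ of length $n$ consists of the restrictions to $n$ of functions $z,y$ into $\omega$ and $f$ into $\kappa$, such that $f(i)>f(j)$ whenever $i,j<n$, $s_i\subsetneq s_j$ and $s_j\in\tau_{z,y}$; this depends only on $z\restriction n$,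 $y\restriction n$ and $f\restriction n$. After coding $\omega\times\kappa$ by $\kappa$ this is a tree on $\omega\times\kappa$. A branch of it gives $z$, $y$, and a function into $\kappa$ that strictly decreases along $\tau_{z,y}$.

Both in $V$ and in $V[G]$ we have $p[T_\varphi]=\{z:\varphi(z)\}$: any function from $\tau_{z,y}$ to $\kappa$ that strictly decreases along $\tau_{z,y}$ witnesses well-foundedness, and conversely the rank function of a well-founded $\tau_{z,y}$ has values below the $\omega_1$ of the model, hence below $\kappa$. Likewise $p[T_\psi]=\{z:\psi(z)\}$ in both models. As $V[G]\models$ ZFC, these sets are complementary in $V[G]$, as they are in $V$. So $A$ is universally Baire and $A^{V[G]}=\{z:\varphi(z)\}^{V[G]}$.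
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:uB}, $P$ is a universally Baire forcing on the reals with provably $\Delta^1_2$ components, and $P^{V[G]}$ is the poset given by the same definition in $V[G]$. Sections~\ref{sec:idea}--\ref{sec:reals} were carried out in ZFC, so they apply inside $V[G]$: there $P^{V[G]}$ densely embeds into the iteration $\mathbb I$ as computed in $V[G]$. If $V[G]\models\neg$CH, then $P^{V[G]}$ is proper in $V[G]$ by Proposition~\ref{prop:I}(a) and Lemma~\ref{lem:transfer}. If $V[G]\models$ CH, then it collapses $\aleph_1$ below every condition by Proposition~\ref{prop:I}(b) and Lemma~\ref{lem:transfer}; so it is not proper, as proper forcings preserve $\aleph_1$.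
\end{proof}

\section{Small forcing preserves (LC)}\label{sec:small}

It remains to prove the well-known fact used for Corollary~\ref{cor:negative}. Recall that $\delta$ is \emph{Woodin} if for every $f:\delta\to\delta$ there are $\kappa<\delta$ with $f[\kappa]\subseteq\kappa$ and an elementary $j:V\to M$, $M$ transitive, with critical point $\kappa$ and $V_{j(f)(\kappa)}\subseteq M$; here $j$ can be taken to be the ultrapower embedding by an extender. Measurable and Woodin cardinals are inaccessible.

\begin{lemma}\label{lem:small}
If $\delta$ is measurable (respectively, Woodin) and $R$ is a partial order with $|R|<\delta$, then $\delta$ is measurable (respectively, Woodin) in $V^R$. Consequently forcing with a set preserves \textup{(LC)}.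
\end{lemma}

\begin{proof}
The last statement follows since (LC) provides a proper class of measurable Woodin cardinals above $|R|$. Replacing $R$ by an isomorphic copy we may assume $R\in V_\delta$. Let $G$ be $R$-generic. If $j:V\to M$ is elementary and $R\in V_{\mathrm{crit}(j)}$, then $j$ fixes $R$, its order and all its elements, so $p\Vdash\chi(\tau)$ implies $p\Vdash^M\chi(j(\tau))$. Hence $j^*(\tau_G)=j(\tau)_G$ defines an elementary embedding $j^*:V[G]\to M[G]$ which extends $j$, and $j^*(G)=G$.

\emph{Measurable.} Take $j$ with critical point $\delta$. Then $\{X\subseteq\delta:\delta\in j^*(X)\}$ is a $\delta$-complete nonprincipal ultrafilter in $V[G]$. It belongs to $V[G]$ because every subset of $\delta$ in $V[G]$ has a name in a fixed set of names in $V$, and the restriction of $j$ to that set is in $V$.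

\emph{Woodin.} Let $f:\delta\to\delta$ be in $V[G]$, and let $\omega\le\rho<\delta$ with $R\in V_\rho$. Fix a name for $f$; for each $\xi<\delta$ it allows at most $|R|<\delta$ values of $f(\xi)$. As $\delta$ is regular and a limit cardinal, there is $g:\delta\to\delta$ in $V$ with $g\ge f$ pointwise such that all values of $g$ are uncountable cardinals above $\rho$. By Woodinness in $V$ there are $\kappa<\delta$ with $g[\kappa]\subseteq\kappa$ and an extender embedding $j:V\to M$ with critical point $\kappa$ and $V_\lambda\subseteq M$, where $\lambda=j(g)(\kappa)$. Then $\kappa>g(0)>\rho$, so $j$ lifts to $j^*$. Also $f[\kappa]\subseteq\kappa$ and $j^*(f)(\kappa)\le j(g)(\kappa)=\lambda$. Moreover $j^*$ is an extender embedding of $V[G]$. Indeed, every element of $M$ has the form $j(h)(a)$ with $a$ a finite set of ordinals below the length of the extender; so every element of $M[G]$ has the form $(j(h)(a))_G=j^*(h^*)(a)$, where $h^*(x)=h(x)_G$ (and we may assume that the values of $h$ are names).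

It remains to see that $V_\lambda^{V[G]}\subseteq M[G]$. We first show by induction on $\beta$ that every element of $V_\beta^{V[G]}$ has a name in $V_{\rho+\omega\cdot\beta}$. The cases of $\beta=0$ and of limit $\beta$ are immediate. For the step from $\beta$ to $\beta+1$, let $x=\sigma_G\subseteq V_\beta^{V[G]}$. By the induction hypothesis $x$ has the name
\[
\{(\nu,p):\nu\in V_{\rho+\omega\cdot\beta}\text{ a name},\ p\in R,\ p\Vdash\nu\in\sigma\}\in V_{\rho+\omega\cdot\beta+3}\subseteq V_{\rho+\omega\cdot(\beta+1)} .
\]
By elementarity $\lambda$ is, in $M$, an uncountable cardinal above $j(\rho)=\rho$. Hence $\beta<\lambda$ implies $\rho+\omega\cdot\beta<\lambda$. So every element of $V_\lambda^{V[G]}$ has a name in $V_\lambda\subseteq M$ and is in $M[G]$.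
\end{proof}

\begin{thebibliography}{9}

\bibitem{CTM} \emph{Cambridge Tracts in Mathematics},
\texttt{http://ndl.ethernet.edu.et/bitstream/}\allowbreak\texttt{123456789/23729/1/Jindrich\%20Zapletal.pdf}.

\bibitem{Jech} Jech, \emph{Set Theory}.

\end{thebibliography}

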